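\title{A bounded domain that is Carath\'eodory complete but not Carath\'eodory finitely compact}

\begin{abstract}
For every $n\ge 2$ we construct a bounded pseudoconvex domain in $\mathbb{C}^n$ that is complete for the Carath\'eodory distance and has a Carath\'eodory ball that is not relatively compact. We first build a one-dimensional Stein space with these two properties by gluing infinitely many perforated disks to a central disk along the zeros of finite Blaschke products. We then thicken it to a domain so thin that every bounded holomorphic function on the space extends to the domain with a controlled bound. The second step works for every connected Stein subvariety of an open set in $\mathbb{C}^n$.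
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{D}\subset\mathbb{C}$ be the open unit disk and $p$ the Poincar\'e distance on $\mathbb{D}$, normalized by
\begin{equation}\label{eq:p}
\tanh p(a,b)=\left|\frac{a-b}{1-\bar a b}\right| ;
\end{equation}
another normalization only changes constants. The space $(\mathbb{D},p)$ is complete, its balls are relatively compact in $\mathbb{D}$, the automorphisms of $\mathbb{D}$ are isometries and act transitively, and holomorphic self-maps of $\mathbb{D}$ do not increase $p$ (the Schwarz--Pick lemma). For a domain $D\subset\mathbb{C}^n$ let $\mathcal{O}(D,\mathbb{D})$ be the set of holomorphic maps $D\to\mathbb{D}$. The \emph{Carath\'eodory pseudodistance} of $D$ is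
\[
\boldsymbol{c}_D(x,x')=\sup\{p(f(x),f(x')) : f\in\mathcal{O}(D,\mathbb{D})\},\qquad x,x'\in D .
\]
It measures how well bounded holomorphic functions can tell two points apart. By the Schwarz--Pick lemma $\boldsymbol{c}_{\mathbb{D}}=p$, and by Liouville's theorem $\boldsymbol{c}_{\mathbb{C}^n}=0$. The domain $D$ is \emph{$\boldsymbol{c}$-hyperbolic} if $\boldsymbol{c}_D(x,x')>0$ whenever $x\neq x'$. Bounded domains are $\boldsymbol{c}$-hyperbolic, because small multiples of the coordinates separate points. There are two ways to express that the boundary of $D$ is out of reach for $\boldsymbol{c}_D$.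

\begin{definition}\label{def:main}
Let $D$ be a $\boldsymbol{c}$-hyperbolic domain.
\begin{itemize}
\item[(a)] $D$ is \emph{$\boldsymbol{c}$-complete} if every $\boldsymbol{c}_D$-Cauchy sequence in $D$ converges, in the standard topology, to a point of $D$.
\item[(b)] $D$ is \emph{$\boldsymbol{c}$-finitely compact} if for every $a\in D$ and $r>0$ the ball $B_{\boldsymbol{c}_D}(a,r)=\{x\in D:\boldsymbol{c}_D(a,x)<r\}$ is relatively compact in $D$ in the standard topology.
\end{itemize}
\end{definition}

The disk has both properties. The punctured disk $\mathbb{D}\setminus\{0\}$ has neither: bounded holomorphic functions extend across $0$, so $\boldsymbol{c}_{\mathbb{D}\setminus\{0\}}$ is the restriction of $p$, and the sequence $1/k$, $k\ge2$, is Cauchy. Every $\boldsymbol{c}$-finitely compact domain is $\boldsymbol{c}$-complete, and for $\boldsymbol{c}$-hyperbolic plane domains the converse holds by a theorem of Selby and Sibony \cite{Sel,Sib}. The question answered here is posed in \cite{JP}: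

\medskip
\noindent\emph{Is every $\boldsymbol{c}$-complete domain $D\subset\mathbb{C}^n$, $n\ge2$, also $\boldsymbol{c}$-finitely compact?}
\medskip

To compare the two notions, take $D$ bounded and look at a sequence $(x_k)$ that leaves every compact subset of $D$. Finite compactness asks that $\boldsymbol{c}_D(a,x_k)\to\infty$, that is, that there be $f_k\in\mathcal{O}(D,\mathbb{D})$ with $f_k(a)=0$ and $|f_k(x_k)|\to1$. Completeness asks only that $(x_k)$ not be a Cauchy sequence. For general metric spaces the gap is wide: an infinite set in which any two points are at distance $1$ is complete, and its balls of radius $2$ are not relatively compact. Two facts nevertheless suggest a positive answer. One is the theorem in the plane. The other is the Hopf--Rinow theorem: in a complete, locally compact metric space whose distance is the infimum of the lengths of connecting curves, bounded closed sets are compact. But $\boldsymbol{c}_D$ is a supremum over functions rather than an infimum over curves, and two points can be close for $\boldsymbol{c}_D$ although every curve that joins them is long. We exploit this to place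 a copy of the infinite discrete space inside a ball.

\begin{theorem}\label{thm:main}
Let $n\ge2$ and $r>0$. There is a bounded pseudoconvex domain $D\subset\mathbb{C}^n$ which is $\boldsymbol{c}$-complete and contains a point $o$ such that $B_{\boldsymbol{c}_D}(o,r)$ is not relatively compact in $D$. In particular, $D$ is not $\boldsymbol{c}$-finitely compact.
\end{theorem}

Thus the implication ``$\boldsymbol{c}$-complete $\Rightarrow$ $\boldsymbol{c}$-finitely compact'' holds for $n=1$ and fails for every $n\ge2$. The pair $(D,o)$ has to depend on $r$. Indeed, if all coordinates have modulus less than $R$ on $D$, then \eqref{eq:p} applied to the coordinates divided by $R$ gives $|x_\ell-o_\ell|\le 2R\tanh\boldsymbol{c}_D(o,x)$ for each $\ell$, so small balls about a given point $o$ are relatively compact.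

The proof has two independent parts. The definitions above make sense verbatim for a connected reduced complex space $Y$, with convergence and relative compactness understood in the topology of $Y$. In Section~\ref{sec:curve} we construct a connected Stein curve $X$ with nodes, closed in a bounded open subset of $\mathbb{C}^2$, that is $\boldsymbol{c}$-complete and has a ball of radius $r$ that is not relatively compact; Section~\ref{sec:model} explains the mechanism on two disks. In Section~\ref{sec:thick} we pass from the curve to a domain by the following transfer principle.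

\begin{theorem}\label{thm:transfer}
Let $G\subset\mathbb{C}^n$ be open, $Y\subset G$ a connected closed analytic subset which is Stein (as a reduced space), and $\eta>0$. There is a pseudoconvex domain $D$ with $Y\subset D\subset G$ and $Y$ closed in $D$ such that:
\begin{itemize}
\item[(1)] every holomorphic function $f$ on $Y$ with $|f|\le1$ is the restriction of a holomorphic function $F$ on $D$ with $|F|<1+\eta$;
\item[(2)] $D$ is $\boldsymbol{c}$-complete if and only if $Y$ is $\boldsymbol{c}$-complete;
\item[(3)] if $Y$ is not $\boldsymbol{c}$-finitely compact, then $D$ is not $\boldsymbol{c}$-finitely compact.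
\end{itemize}
\end{theorem}

Section~\ref{sec:proof} combines the two parts.

\section{Analytic sets, bounded functions and Stein spaces}\label{sec:prelim}

A \emph{closed analytic subset} of an open set $G\subset\mathbb{C}^n$ is a closed set $Y\subset G$ that is, near each of its points, the common zero set of finitely many holomorphic functions. It carries the subspace topology. We always regard $Y$ as a reduced space: a function $f:Y\to\mathbb{C}$ is \emph{holomorphic} if every point of $Y$ has a neighborhood in $\mathbb{C}^n$ on which $f$ is the restriction of a holomorphic function. The space $\mathcal{O}(Y)$ of such functions carries the topology of uniform convergence on compact subsets of $Y$. The case $Y=G$ is allowed.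

Estimates are easier to write for differences of values than for Poincar\'e distances, so we put
\[
\mathcal{B}_Y=\{f\in\mathcal{O}(Y):|f|\le1\},\qquad \delta_Y(y,y')=\sup_{f\in\mathcal{B}_Y}|f(y)-f(y')| .
\]

\begin{lemma}\label{lem:basic}
Let $Y$ be a connected closed analytic subset of an open set in $\mathbb{C}^n$, and let $D\subset\mathbb{C}^n$ be a domain.
\begin{itemize}
\item[(i)] $\frac12\delta_Y\le\tanh\boldsymbol{c}_Y\le\delta_Y$. In particular, $\boldsymbol{c}_Y$ and $\delta_Y$ have the same Cauchy sequences.
\item[(ii)] If $Y\subset D$, then $\boldsymbol{c}_D(y,y')\le\boldsymbol{c}_Y(y,y')$ for $y,y'\in Y$.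
\item[(iii)] If $(y_k)$ is $\boldsymbol{c}_Y$-Cauchy and $f\in\mathcal{O}(Y,\mathbb{D})$, then $(f(y_k))$ converges to a point of the open disk $\mathbb{D}$.
\item[(iv)] If $x_k\to x$ in $D$, then $\boldsymbol{c}_D(x_k,x)\to0$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Since $|1-\bar ab|\le2$, formula \eqref{eq:p} gives $|a-b|\le2\tanh p(a,b)$. For $f\in\mathcal{B}_Y$ and $0<\lambda<1$ we have $\lambda f\in\mathcal{O}(Y,\mathbb{D})$, hence $\lambda|f(y)-f(y')|\le2\tanh\boldsymbol{c}_Y(y,y')$; let $\lambda\to1$. Conversely, let $f\in\mathcal{O}(Y,\mathbb{D})$ and let $A$ be an automorphism of $\mathbb{D}$ with $A(f(y))=0$. Then $A\circ f\in\mathcal{B}_Y$ and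
\[
\tanh p(f(y),f(y'))=\tanh p(0,A(f(y')))=|A(f(y'))-A(f(y))|\le\delta_Y(y,y').
\]

(ii) Every $F\in\mathcal{O}(D,\mathbb{D})$ restricts to an element of $\mathcal{O}(Y,\mathbb{D})$.

(iii) The sequence $(f(y_k))$ is $p$-Cauchy, and $(\mathbb{D},p)$ is complete.

(iv) Let $D$ contain the Euclidean ball of radius $\rho$ about $x$, and let $0<\|x'-x\|<\rho$. For $f\in\mathcal{O}(D,\mathbb{D})$ the map $\lambda\mapsto f\big(x+\lambda\rho\,\frac{x'-x}{\|x'-x\|}\big)$ is a holomorphic self-map of $\mathbb{D}$ that sends $0$ to $f(x)$ and $\|x'-x\|/\rho$ to $f(x')$. Hence $\boldsymbol{c}_D(x,x')\le p(0,\|x'-x\|/\rho)$.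
\end{proof}

For a compact set $E\subset Y$ the \emph{holomorphic hull} is
\[
\widehat E_Y=\{y\in Y:|f(y)|\le\textstyle\sup_E|f|\ \text{ for all } f\in\mathcal{O}(Y)\},
\]
a closed subset of $Y$ that equals its own hull. The set $E$ is \emph{$\mathcal{O}(Y)$-convex} if $\widehat E_Y=E$, and $Y$ is \emph{holomorphically convex} if hulls of compact sets are compact. A reduced complex space is \emph{Stein} if it is holomorphically convex and its holomorphic functions separate points. For the spaces $Y$ considered here the coordinates of $\mathbb{C}^n$ separate points, so Stein means holomorphically convex. A domain in $\mathbb{C}^n$ is \emph{pseudoconvex} if it has a continuous plurisubharmonic exhaustion function, and every holomorphically convex domain is pseudoconvex. We use four deeper results.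

\begin{itemize}
\item[(S1)] \emph{Stein neighborhoods} (Siu \cite{Siu}). If $A$ is a closed subvariety of a complex space and $A$ is Stein, then $A$ has a Stein open neighborhood in that space.
\item[(S2)] \emph{Extension.} If $\Omega\subset\mathbb{C}^n$ is open and Stein and $A\subset\Omega$ is a closed analytic subset, then every $f\in\mathcal{O}(A)$ is the restriction of some $F\in\mathcal{O}(\Omega)$. This follows from Cartan's Theorem~B: the sheaf $\mathcal{I}_A$ of germs vanishing on $A$ is coherent, so $H^1(\Omega,\mathcal{I}_A)=0$. Applied to $A\cup\{x\}$ with $x\in\Omega\setminus A$, it gives a function in $\mathcal{O}(\Omega)$ that vanishes on $A$ and has a prescribed value at $x$.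
\item[(S3)] \emph{Completeness} (Grauert--Remmert; see \cite[Ch.~V]{GR}). The space $\mathcal{O}(Y)$ is a Fr\'echet space. For the curve used in the proof of Theorem~\ref{thm:main} this is elementary, see Lemma~\ref{lem:functions}.
\item[(S4)] \emph{The Bartle--Graves theorem for Fr\'echet spaces} (see Michael \cite{Mic}). A continuous linear surjection between Fr\'echet spaces has a continuous, not necessarily linear, right inverse.
\end{itemize}

\section{Two disks glued along the zeros of a Blaschke product}\label{sec:model}

Fix $t\in(0,\frac14]$. For $j\ge1$ put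
\[
b_j(z)=\frac{t-z^j}{1-tz^j},\qquad Z_j=\{z\in\mathbb{C}: z^j=t\}.
\]
The denominator does not vanish on $\overline{\mathbb{D}}$, so $b_j$ is holomorphic on $\mathbb{D}$ with simple zeros exactly at the $j$ points of $Z_j$. These lie on the circle $|z|=t^{1/j}$; hence the sets $Z_j$ are pairwise disjoint, do not contain $0$, and move out to the unit circle as $j\to\infty$. Direct computation gives
\begin{equation}\label{eq:b}
1-|b_j(z)|^2=\frac{(1-t^2)(1-|z|^{2j})}{|1-tz^j|^2},\qquad b_j(z)-t=-\frac{(1-t^2)\,z^j}{1-tz^j}.
\end{equation}
By the first identity $|b_j|<1$ on $\mathbb{D}$, and $|b_j(z)|\to1$ uniformly as $|z|\to1$. By the second, $b_j(0)=t$ and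
\begin{equation}\label{eq:bt}
|b_j(z)-t|\le(1+t)\rho^j\le2\rho^j\qquad\text{for }|z|\le\rho<1 .
\end{equation}

\begin{lemma}\label{lem:division}
If $g\in\mathcal{O}(\mathbb{D})$, $|g|\le1$ and $g=0$ on $Z_j$, then $|g|\le|b_j|$ on $\mathbb{D}$. In particular $|g(0)|\le t$.
\end{lemma}

\begin{proof}
The quotient $g/b_j$ is holomorphic on $\mathbb{D}$ because the zeros of $b_j$ are simple. For $t^{1/j}<\rho<1$ the maximum principle gives $|g/b_j|\le1/\min_{|\zeta|=\rho}|b_j(\zeta)|$ on $|z|\le\rho$, and the right side tends to $1$ as $\rho\to1$.
\end{proof}

Each single zero of $g$, at modulus $t^{1/j}$, says little about $g(0)$ when $j$ is large. Together the $j$ zeros force the bound $t$, the product of their moduli, and this bound does not depend on $j$.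

\begin{example}\label{ex:model}
Let $Y=\{(z,w)\in\mathbb{D}\times\mathbb{D}: w\,(w-b_j(z))=0\}$, the union of the disk $w=0$ and the graph of $b_j$, which meet at the nodes $Z_j\times\{0\}$. Let $o=(0,0)$ and $o'=(0,t)$ be the centers of the two disks. For $f\in\mathcal{B}_Y$ put $f_0(z)=f(z,0)$ and $f_1(z)=f(z,b_j(z))$. The function $g=\frac12(f_1-f_0)$ satisfies the hypotheses of Lemma~\ref{lem:division}, so $|f(o')-f(o)|=2|g(0)|\le2t$. On the other hand the coordinate $w$, which is $0$ on the first disk and $b_j$ on the second, belongs to $\mathcal{B}_Y$ and takes the values $0$ and $t$ at $o$ and $o'$. Hence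
\[
t\le\delta_Y(o,o')\le2t\qquad\text{for every } j .
\]
For $j=1$ this is no surprise: one can walk from $o$ to $o'$ through the node $(t,0)$, which is near both points. For large $j$ no such walk exists. Every curve in $Y$ from $o$ to $o'$ passes through a node $(\zeta,0)$, and the coordinate $z$ shows that $\boldsymbol{c}_Y(o,(\zeta,0))\ge p(0,t^{1/j})$, which tends to infinity with $j$.
\end{example}

The plan is to attach to one central disk $w=0$ infinitely many sheets, the $j$th along $Z_j$. Their centers $o_j$ will stay within bounded distance of $o$ by the upper estimate. They will stay apart from one another because of the function $h_j$ that is $b_j$ on the $j$th sheet and $0$ on all others: it has the value $t$ at $o_j$ and $0$ at $o_i$, $i\ne j$. This is the infinite discrete space of the introduction. To realize it by graphs in $\mathbb{C}^2$ we must deal with three obstacles.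

\begin{itemize}
\item All graphs of the $b_j$ pass through $(0,t)$, so their centers coincide. We use the graphs of $\varphi_j=M_jb_j$ instead, with $M_j$ strictly decreasing to $1$.
\item The graphs accumulate on the line $w=t$, by \eqref{eq:bt}. We remove this line from the ambient space, and we must then remove from each sheet its points on the line.
\item Two graphs may cross at a point where $b_j\neq0$, and then $h_j$ is not well defined. We remove each crossing from the later of the two sheets.
\end{itemize}

Removing points from a sheet destroys completeness, as it does for $\mathbb{D}\setminus\{0\}$. We therefore remove small closed disks around these points. A hole with center $c$ and radius $\epsilon$ creates the new bounded function $\epsilon/(z-c)$, which will keep Cauchy sequences away from the edge of the hole. New bounded functions could also spoil the upper estimate of Example~\ref{ex:model}; Lemma~\ref{lem:holes} shows that small holes spoil it only slightly.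

\section{The curve $X$}\label{sec:curve}

This section proves the following statement.

\begin{proposition}\label{prop:curve}
Let $r>0$. There are a bounded open set $G\subset\mathbb{C}^2$, a connected closed analytic subset $X\subset G$ and points $o,o_1,o_2,\ldots\in X$ such that $X$ is Stein and $\boldsymbol{c}$-complete, $\boldsymbol{c}_X(o,o_j)<r$ for all $j$, and $(o_j)$ converges in $\mathbb{C}^2$ to a point outside $G$.
\end{proposition}

\subsection{Perforated sheets}

Choose $t\in(0,\frac14]$ so small that $p(0,\frac83t)<r$, and put
\[
M_j=1+\tfrac1j,\qquad \varphi_j=M_jb_j\quad(j\ge1),\qquad\varphi_0=0 .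
\]
Then $|\varphi_j|<2$ on $\mathbb{D}$, and \eqref{eq:bt} gives
\begin{equation}\label{eq:phit}
|\varphi_j(z)-t|\le M_j|b_j(z)-t|+(M_j-1)t\le4\rho^j+\tfrac tj\qquad\text{for }|z|\le\rho<1,\ j\ge1 .
\end{equation}
The points to be removed from the $j$th sheet lie over
\[
P_j=\{z\in\mathbb{D}:\varphi_j(z)=t\}\cup\bigcup_{1\le i<j}\{z\in\mathbb{D}:\varphi_j(z)=\varphi_i(z)\},\qquad j\ge1 .
\]
Since $\varphi_j(0)=M_jt$ and the numbers $M_j>1$ are distinct, the rational functions $\varphi_j-t$ and $\varphi_j-\varphi_i$ do not vanish at $0$. So $P_j$ is finite and $0\notin P_j$. If $z\in Z_j$, then $\varphi_j(z)=0\neq t$, and $\varphi_i(z)\ne0$ for $1\le i<j$ because $Z_i\cap Z_j=\emptyset$. So $P_j\cap Z_j=\emptyset$. Let $\overline B(c,\epsilon)$ be the closed disk with center $c$ and radius $\epsilon$, and put $V_j(\epsilon)=\mathbb{D}\setminus\bigcup_{c\in P_j}\overline B(c,\epsilon)$. For small $\epsilon$ this open set contains $Z_j\cup\{0\}$.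

\begin{lemma}\label{lem:holes}
Let $j\ge1$. For all sufficiently small $\epsilon>0$, every $g\in\mathcal{O}(V_j(\epsilon))$ with $|g|\le1$ and $g=0$ on $Z_j$ satisfies $|g(0)|\le\frac43t$.
\end{lemma}

\begin{proof}
Otherwise there are radii $\tau_m\downarrow0$ and functions $g_m\in\mathcal{O}(V_j(\tau_m))$ with $|g_m|\le1$, $g_m=0$ on $Z_j$ and $|g_m(0)|>\frac43t$. Every compact subset of $\mathbb{D}\setminus P_j$ lies in $V_j(\tau_m)$ for large $m$. By Montel's theorem and a diagonal argument, a subsequence converges locally uniformly on $\mathbb{D}\setminus P_j$ to a holomorphic function $g$ with $|g|\le1$, $g=0$ on $Z_j$ and $|g(0)|\ge\frac43t$. Being bounded, $g$ extends holomorphically across the finite set $P_j$, still with $|g|\le1$. Lemma~\ref{lem:division} gives $|g(0)|\le t$, a contradiction.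
\end{proof}

For each $j\ge1$ fix $\epsilon_j>0$ such that Lemma~\ref{lem:holes} holds for $\epsilon=\epsilon_j$ and the disks $\overline B(c,\epsilon_j)$, $c\in P_j$, are pairwise disjoint and contained in $\mathbb{D}\setminus(Z_j\cup\{0\})$. Let $K_j$ be the union of these disks and $V_j=\mathbb{D}\setminus K_j$. Then
\begin{equation}\label{eq:PK}
P_j\subset\operatorname{int}K_j,\qquad Z_j\cup\{0\}\subset V_j .
\end{equation}
The set $V_j$ is connected: the segment between two of its points can be rerouted around each hole along a slightly larger concentric circle. Put $V_0=\mathbb{D}$ and define the \emph{sheets} $X_j$ and the curve $X$ by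
\[
X_j=\{(z,\varphi_j(z)):z\in V_j\}\quad(j\ge0),\qquad X=\bigcup_{j\ge0}X_j ;
\]
see Figure~\ref{fig:X}. The ambient open set is obtained by deleting the line $w=t$ and the edges $\Gamma_j$ of the holes:
\[
\Delta=\{(z,w):|z|<1,\ |w|<2,\ w\ne t\},\qquad \Gamma_j=\{(z,\varphi_j(z)):z\in\partial K_j\},\qquad G=\Delta\setminus\bigcup_{j\ge1}\Gamma_j .
\]
By \eqref{eq:PK}, $\varphi_j\neq t$ on $V_j\cup\partial K_j$ for $j\ge1$, and $\varphi_0=0\ne t$. Hence $X\subset\Delta$, and each $\Gamma_j$ is a compact subset of $\Delta$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=5.2cm,y=8cm]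
\draw[thick] (-1,0) -- (1,0) node[right] {$X_0$};
\draw[dashed] (-1,0.25) -- (1,0.25) node[right] {$w=t$};
\foreach \s in {1,-1} {
\draw[thick,domain=0:0.27,samples=20] plot ({\s*\x},{1.5*(0.25-\x*\x)/(1-0.25*\x*\x)});
\draw[thick,domain=0.32:0.56,samples=20] plot ({\s*\x},{1.5*(0.25-\x*\x)/(1-0.25*\x*\x)});
\draw[thick,domain=0:0.212,samples=10] plot ({\s*\x},{1.1667*(0.25-\x*\x*\x*\x*\x*\x)/(1-0.25*\x*\x*\x*\x*\x*\x)});
\draw[thick,domain=0.272:0.549,samples=20] plot ({\s*\x},{1.1667*(0.25-\x*\x*\x*\x*\x*\x)/(1-0.25*\x*\x*\x*\x*\x*\x)});
\draw[thick,domain=0.609:0.83,samples=20] plot ({\s*\x},{1.1667*(0.25-\x*\x*\x*\x*\x*\x)/(1-0.25*\x*\x*\x*\x*\x*\x)});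
\fill ({\s*0.5},0) circle (1.6pt);
\fill ({\s*0.794},0) circle (1.6pt);
}
\node[below] at (0.56,-0.10) {$X_2$};
\node[below] at (0.83,-0.10) {$X_6$};
\fill (0,0) circle (1.6pt) node[below] {$o$};
\fill (0,0.375) circle (1.6pt) node[above] {$o_2$};
\fill (0,0.2917) circle (1.6pt) node[above right] {$o_6$};
\draw[fill=white] (0,0.25) circle (1.6pt) node[below] {$(0,t)$};
\end{tikzpicture}
\caption{Real points $(z,w)$ of the sheets $X_0$, $X_2$, $X_6$ of the curve $X$ for $t=\frac14$. The sheet $X_j$ is the graph of $\varphi_j$; it meets $X_0$ at nodes (dots on $X_0$ other than $o$) and has holes (gaps) where it would meet the deleted line $w=t$ or an earlier sheet. The holes are not to scale, and those caused by sheets that are not drawn are omitted. The centers $o_j$ converge to the deleted point $(0,t)$.}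
\label{fig:X}
\end{figure}

\begin{lemma}\label{lem:geometry}
\begin{itemize}
\item[(a)] Every compact subset of $\Delta$ meets the graph of $\varphi_j$ over $\mathbb{D}$ for only finitely many $j$, and $G$ is open.
\item[(b)] $X_i\cap X_j=\emptyset$ for $1\le i<j$, and $X_0\cap X_j=Z_j\times\{0\}$ for $j\ge1$. The set $X$ is connected, and every point of $X$ lies either on exactly one sheet or on exactly two sheets $X_0$ and $X_j$.
\item[(c)] $X\subset G$.
\item[(d)] Each $X_j$ is closed in $G$, and $X$ is a closed analytic subset of $G$. Near a point $x\in X$ the set $X$ is the union of the graphs $w=\varphi_j(z)$ with $x\in X_j$.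
\end{itemize}
\end{lemma}

\begin{proof}
(a) On a compact subset of $\Delta$ we have $|z|\le\rho<1$ and $|w-t|\ge\kappa>0$, while $4\rho^j+t/j<\kappa$ for large $j$; apply \eqref{eq:phit}. Thus the compact sets $\Gamma_j$ form a locally finite family in $\Delta$, and their union is closed in $\Delta$.

(b) A point of $X_i\cap X_j$, $1\le i<j$, lies over some $z\in V_j$ with $\varphi_i(z)=\varphi_j(z)$; then $z\in P_j\subset K_j$, which is impossible. A point of $X_0\cap X_j$ lies over a zero of $\varphi_j$ in $V_j$, and these zeros are the points of $Z_j$. Each sheet is homeomorphic to the connected set $V_j$ and meets $X_0$, so $X$ is connected. The last claim holds because the $Z_j$ are pairwise disjoint.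

(c) Suppose that $X_i\cap\Gamma_j$ contains a point over $z$, so $z\in V_i\cap\partial K_j$ and $\varphi_i(z)=\varphi_j(z)$. If $i=j$, this contradicts $V_j\cap K_j=\emptyset$. If $i=0$, then $z\in Z_j\cap K_j=\emptyset$. If $1\le i<j$, then $z\in P_j\cap\partial K_j=\emptyset$. If $i>j$, then $z\in P_i\cap V_i=\emptyset$.

(d) A limit in $\Delta$ of points of $X_j$ has the form $(z,\varphi_j(z))$ with $z$ in the closure of $V_j$ in $\mathbb{D}$, which is contained in $V_j\cup\partial K_j$ for $j\ge1$ and is $V_0$ for $j=0$. So the limit lies in $X_j$ or outside $G$, and $X_j$ is closed in $G$. Let $x\in G$. By (a) a neighborhood of $x$ meets only finitely many sheets; after shrinking, it meets only those that contain $x$, and it lies over $V_j$ for each of these. There $X$ is the zero set of the product of the functions $w-\varphi_j(z)$ with $x\in X_j$, and $X$ is empty there if $x\notin X$.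
\end{proof}

\subsection{Holomorphic functions on $X$}

For a function $f$ on $X$ put $f_j(z)=f(z,\varphi_j(z))$, $z\in V_j$. At a node the two branches cross transversally, and the only condition that links them is that the values agree.

\begin{lemma}\label{lem:functions}
The map $f\mapsto(f_j)_{j\ge0}$ is an isomorphism of topological vector spaces from $\mathcal{O}(X)$ onto
\[
\mathcal{F}=\Big\{(f_j)\in\prod_{j\ge0}\mathcal{O}(V_j): f_j=f_0\text{ on }Z_j\text{ for all }j\ge1\Big\}
\]
with the product topology. In particular, $\mathcal{O}(X)$ is a Fr\'echet space.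
\end{lemma}

\begin{proof}
The map is linear and injective, and it takes values in $\mathcal{F}$ because $\varphi_j=0$ on $Z_j$. Conversely, by Lemma~\ref{lem:geometry}(b) a tuple in $\mathcal{F}$ defines a function $f$ on $X$. Near a point that lies only on $X_j$, $f$ is the restriction of $(z,w)\mapsto f_j(z)$. Near a node $(\zeta,0)$, $\zeta\in Z_j$, consider
\begin{equation}\label{eq:node}
f_0(z)+w\,\frac{f_j(z)-f_0(z)}{\varphi_j(z)} .
\end{equation}
The quotient is holomorphic near $\zeta$, since $\varphi_j$ has a simple zero at $\zeta$ and $f_j(\zeta)=f_0(\zeta)$. The function \eqref{eq:node} equals $f_0(z)$ on $w=0$ and $f_j(z)$ on $w=\varphi_j(z)$, so it restricts to $f$. Thus $f\in\mathcal{O}(X)$. A compact subset of $X$ meets finitely many sheets, each in a compact set, by Lemma~\ref{lem:geometry}(a),(d); and a compact subset of a sheet is compact in $X$. So the two topologies agree. Finally, $\mathcal{F}$ is a closed subspace of a countable product of Fr\'echet spaces.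
\end{proof}

In particular, if $j\ge1$ and $g\in\mathcal{O}(V_j)$ vanishes on $Z_j$, then the function that is $g(z)$ on $X_j$ and $0$ on the other sheets is holomorphic on $X$. We call it the \emph{extension of $g$ by zero}.

\begin{lemma}\label{lem:stein}
$X$ is Stein.
\end{lemma}

\begin{proof}
Recall the interpolation theorem for a plane domain $V$, a consequence of the theorems of Weierstrass and Mittag-Leffler: on a subset of $V$ without accumulation points in $V$, a function in $\mathcal{O}(V)$ can take arbitrary prescribed values. We first transfer it to $X$. Let $S\subset X$ have no accumulation point in $X$, and let $v:S\to\mathbb{C}$ be arbitrary. For each $j$ the projection of $S\cap X_j$ to $V_j$ has no accumulation point in $V_j$. Choose $f_0\in\mathcal{O}(\mathbb{D})$ with $f_0(z)=v(z,0)$ for $(z,0)\in S$. For $j\ge1$ choose $f_j\in\mathcal{O}(V_j)$ with $f_j=f_0$ on the finite set $Z_j$ and $f_j(z)=v(z,\varphi_j(z))$ for $(z,\varphi_j(z))\in(S\cap X_j)\setminus X_0$; the two conditions concern disjoint sets of points $z$. Lemma~\ref{lem:functions} gives $f\in\mathcal{O}(X)$ with $f|_S=v$.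

Now let $E\subset X$ be compact. If the closed set $\widehat E_X$ were not compact, it would contain a sequence of distinct points $x_k$ without accumulation point in $X$. A function $f\in\mathcal{O}(X)$ with $f(x_k)=k$ for all $k$ contradicts $|f(x_k)|\le\sup_E|f|$.
\end{proof}

\subsection{Completeness}

A sequence in $X$ can escape in three ways: toward $|z|=1$, toward the line $w=t$ by jumping to higher and higher sheets, or toward the edge of a hole. Each is blocked by its own family of bounded functions.

\begin{lemma}\label{lem:complete}
$X$ is $\boldsymbol{c}$-complete.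
\end{lemma}

\begin{proof}
The functions $z$ and $w/2$ belong to $\mathcal{O}(X,\mathbb{D})$ and separate points, so $X$ is $\boldsymbol{c}$-hyperbolic. Let $(y_k)$ be $\boldsymbol{c}_X$-Cauchy, and write $y_k=(z_k,\varphi_{j_k}(z_k))$ with $z_k\in V_{j_k}$. By Lemma~\ref{lem:basic}(iii), $y_k\to y^*=(z^*,w^*)$ in $\mathbb{C}^2$ with $|z^*|<1$. This excludes the first escape: there is $\rho<1$ with $|z_k|\le\rho$ for all $k$. We must show that $y^*\in X$. By Lemma~\ref{lem:basic}(i), the sequence $(y_k)$ and all its subsequences are $\delta_X$-Cauchy. A $\delta_X$-Cauchy sequence admits no $\kappa>0$ with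
\begin{equation}\label{eq:noncauchy}
\limsup_{l\to\infty}\delta_X(y_k,y_l)\ge\kappa\qquad\text{for every }k,
\end{equation}
because there is a $k$ with $\delta_X(y_k,y_l)<\kappa/2$ for all $l\ge k$.

\emph{The sequence $(j_k)$ is bounded.} For $j\ge1$ let $h_j\in\mathcal{B}_X$ be the extension of $b_j|_{V_j}$ by zero. Suppose that $j_l\to\infty$ along a subsequence of indices $l$. Fix $k$. For large $l$ in the subsequence $j_l\ne j_k$ and $j_l\geq1$, so $h_{j_l}(y_k)=0$ and
\[
\delta_X(y_k,y_l)\ge|h_{j_l}(y_l)|=|b_{j_l}(z_l)|\ge t-2\rho^{\,j_l}
\]
by \eqref{eq:bt}. This gives \eqref{eq:noncauchy} with $\kappa=t$, a contradiction.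

\emph{The limit is not on the edge of a hole.} Passing to a subsequence, we may assume that $j_k=j$ for all $k$. If $z^*\in V_j$, which is always the case for $j=0$, then $y^*=(z^*,\varphi_j(z^*))\in X$ and we are done. Otherwise $j\ge1$ and $|z^*-c|=\epsilon_j$ for some $c\in P_j$. The function $\epsilon_j/(z-c)$ has modulus less than $1$ on $V_j$ and modulus tending to $1$ along $(z_k)$, but it does not vanish on $Z_j$. We multiply by $b_j$ to be able to extend by zero, and take powers to compensate for the loss. For $N\ge1$ let $q_N\in\mathcal{B}_X$ be the extension by zero of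
\[
b_j(z)\Big(\frac{\epsilon_j}{z-c}\Big)^N,\qquad z\in V_j .
\]
Put $\beta=|b_j(z^*)|$; it is positive because $z^*\in K_j$ and $K_j\cap Z_j=\emptyset$. Fix $k$ and choose $N$ with $(\epsilon_j/|z_k-c|)^N<\frac14\beta$. Then $|q_N(y_k)|<\frac14\beta$, while $|q_N(y_l)|\to\beta$ as $l\to\infty$. This gives \eqref{eq:noncauchy} with $\kappa=\frac34\beta$, a contradiction.
\end{proof}

\subsection{The centers of the sheets}

\begin{proof}[Proof of Proposition~\ref{prop:curve}]
The set $G$ is bounded and open, and $X$ is a connected closed analytic subset of $G$ that is Stein and $\boldsymbol{c}$-complete, by Lemmas~\ref{lem:geometry}, \ref{lem:stein} and~\ref{lem:complete}. Let $o=(0,0)\in X_0$ and $o_j=(0,M_jt)\in X_j$; recall that $0\in V_j$. Then $o_j\to(0,t)\notin G$. Let $f\in\mathcal{O}(X,\mathbb{D})$. To estimate $p(f(o),f(o_j))$ we may compose $f$ with an automorphism of $\mathbb{D}$ and assume that $f(o)=0$. The function $g=\frac12(f_j-f_0)$ is holomorphic on $V_j$, satisfies $|g|\le1$ and vanishes on $Z_j$. By Lemma~\ref{lem:holes}, $|f(o_j)|=2|g(0)|\le\frac83t$, and $\frac83t<1$ because $t\le\frac14$. Therefore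 $\boldsymbol{c}_X(o,o_j)\le p(0,\frac83t)<r$.
\end{proof}

\section{Thickening a Stein subvariety}\label{sec:thick}

We prove Theorem~\ref{thm:transfer}. Passing from $Y$ to a domain $D\supset Y$ can only decrease the Carath\'eodory distance. This preserves the failure of finite compactness, but it endangers completeness: $D$ needs enough bounded holomorphic functions to recognize that a sequence escaping from $D$ is not Cauchy. In Example~\ref{ex:model} these functions can be written down. There $F(z,w)=f_0(z)+w\,(f_1(z)-f_0(z))/b_j(z)$ extends $f\in\mathcal{B}_Y$ to the bidisk, and $|F|\le3$ since the quotient has modulus at most $2$ by Lemma~\ref{lem:division}. For $X$ the formula \eqref{eq:node} is only local. By (S2) each $f$ extends to a Stein neighborhood $\Omega$, but without a bound, and the neighborhood of $Y$ on which the extension stays below $1+\eta$ depends on $f$. What we need is one neighborhood for all $f\in\mathcal{B}_Y$, and this is provided by a \emph{compact} family of extensions.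

The domain $D$ will be cut out of $\Omega$ by inequalities $|F|<1$ for a family of functions $F\in\mathcal{O}(\Omega)$. A sequence can leave $D$ in two ways. If it tends to a boundary point of $D$ inside $\Omega$, one of the functions $F$ tends to the unit circle along it. If it leaves every compact subset of $\Omega$, we arrange that $D$ is so thin near $\partial\Omega$ that the sequence is shadowed by a sequence in $Y$, to which the completeness of $Y$ applies.

\subsection{A compact family of extensions}

By (S1) there is a Stein open set $\Omega$ with $Y\subset\Omega\subset G$, and $Y$ is a closed analytic subset of $\Omega$. Fix $\mathcal{O}(\Omega)$-convex compact sets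
\[
L_1\subset L_2\subset\cdots,\qquad L_m\subset\operatorname{int}L_{m+1},\qquad\bigcup_mL_m=\Omega,
\]
and put $L_0=L_{-1}=\emptyset$. To obtain them, let $(E_m)$ be compact sets with union $\Omega$, let $L_1$ be the hull of $E_1$, and let $L_{m+1}$ be the hull of the union of $E_{m+1}$ and a compact neighborhood of $L_m$. Every compact subset of $\Omega$ lies in some $L_m$.

The restriction map $R:\mathcal{O}(\Omega)\to\mathcal{O}(Y)$ is linear, continuous and, by (S2), surjective. Both spaces are Fr\'echet by (S3).

\begin{lemma}\label{lem:family}
There is a compact set $\mathcal{H}\subset\mathcal{O}(\Omega)$ with $R(\mathcal{H})=\mathcal{B}_Y$. The family $\mathcal{H}$ is equicontinuous at every point of $\Omega$, and $s(x)=\max_{H\in\mathcal{H}}|H(x)|$ is a continuous function on $\Omega$ with $s\le1$ on $Y$.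
\end{lemma}

\begin{proof}
We first show that $\mathcal{B}_Y$ is compact. Fix $m\ge1$. By the open mapping theorem, the image under $R$ of $\{F:\sup_{L_{m+1}}|F|<1\}$ is a neighborhood of $0$, so it contains all $f$ with $\sup_Y|f|\le\theta_m$, for some $\theta_m>0$. Hence every $f\in\mathcal{B}_Y$ has an extension $F\in\mathcal{O}(\Omega)$ with $\sup_{L_{m+1}}|F|<1/\theta_m$. Given a sequence in $\mathcal{B}_Y$, Montel's theorem on $\operatorname{int}L_{m+1}$, applied to such extensions, yields a subsequence that converges uniformly on $L_m\cap Y$. A diagonal subsequence does so for every $m$. It is a Cauchy sequence in the Fr\'echet space $\mathcal{O}(Y)$, and its limit lies in $\mathcal{B}_Y$.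

Let $\sigma$ be a continuous right inverse of $R$, given by (S4), and put $\mathcal{H}=\sigma(\mathcal{B}_Y)$. Then $\mathcal{H}$ is compact and $R(\mathcal{H})=\mathcal{B}_Y$. A compact subset of $\mathcal{O}(\Omega)$ is uniformly bounded on compact sets, hence equicontinuous at every point by the Cauchy estimates. The maximum that defines $s(x)$ exists because $H\mapsto|H(x)|$ is continuous, and $|s(x)-s(x')|\le\sup_{H\in\mathcal{H}}|H(x)-H(x')|$ shows that $s$ is continuous. On $Y$ every $H\in\mathcal{H}$ has modulus at most $1$.
\end{proof}

The constant $1$ belongs to $\mathcal{B}_Y$, so in fact $s=1$ on $Y$. This is why we need $\eta>0$: the open set $\{s<1+\eta\}$ contains $Y$, and $\{s<1\}$ does not meet it.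

\subsection{A thin neighborhood and functions that enforce it}

For $x\in\Omega$ let $\mu(x)=\max\{m\ge0:x\notin L_m\}$, a finite number that records how far out $x$ lies. Then $x\in L_{\mu(x)+1}\subset\operatorname{int}L_{\mu(x)+2}$. By equicontinuity, each $y\in Y$ is the center of an open ball $B_y$ with
\begin{equation}\label{eq:ball}
B_y\subset L_{\mu(y)+2},\qquad|H(x)-H(y)|<2^{-\mu(y)}\quad\text{for all }x\in B_y,\ H\in\mathcal{H}.
\end{equation}
Put $U=\bigcup_{y\in Y}B_y$. The first condition will force $y$ to escape from $\Omega$ when a point of $B_y$ does; the second makes the two points asymptotically indistinguishable for $\mathcal{H}$. The boundary of $U$ itself is not controlled by bounded holomorphic functions, so we shrink $U$ to a set that is defined by holomorphic inequalities.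

\begin{lemma}\label{lem:cut}
There is a sequence $(\Phi_\nu)_{\nu\ge1}$ in $\mathcal{O}(\Omega)$ such that:
\begin{itemize}
\item[(a)] $\Phi_\nu=0$ on $Y$ for all $\nu$, and $\Phi_\nu\to0$ locally uniformly on $\Omega$;
\item[(b)] for every $x\in\Omega\setminus U$ there is $\nu$ with $|\Phi_\nu(x)|>1$;
\item[(c)] if $x\in\Omega\setminus Y$, $x'\in\Omega$ and $x\neq x'$, there is $\nu$ with $\Phi_\nu(x)\ne\Phi_\nu(x')$.
\end{itemize}
The function $\gamma=\sup_\nu|\Phi_\nu|$ is continuous on $\Omega$, and the supremum is attained at every point.
\end{lemma}

\begin{proof}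
\emph{Functions for} (b). For $m\ge0$ let $C_m=(L_{m+1}\setminus\operatorname{int}L_m)\setminus U$, a compact set. Every $x\in\Omega\setminus U$ lies in $C_{\mu(x)}$, and $C_m\cap L_{m-1}=\emptyset$ because $L_{m-1}\subset\operatorname{int}L_m$. Let $x\in C_m$. Since $x\notin Y$, (S2) gives $g\in\mathcal{O}(\Omega)$ with $g|_Y=0$ and $g(x)=2$. Since $x$ is not in the $\mathcal{O}(\Omega)$-convex set $L_{m-1}$, there is $e\in\mathcal{O}(\Omega)$ with $e(x)=1$ and $\sup_{L_{m-1}}|e|<1$; take $e=1$ if $L_{m-1}=\emptyset$. For large $N$ the function $\Phi=ge^N$ satisfies $\Phi|_Y=0$, $\Phi(x)=2$ and $|\Phi|<2^{-m}$ on $L_{m-1}$. By compactness, the sets $\{|\Phi|>1\}$ for finitely many such $\Phi$ cover $C_m$. We call these finitely many functions the functions of level $m$.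

\emph{Functions for} (c). For each $x\in\Omega\setminus Y$, (S2) gives a function in $\mathcal{O}(\Omega)$ that vanishes on $Y$ and not at $x$, hence not near $x$. Countably many of these neighborhoods cover $\Omega\setminus Y$, so there are $g_1,g_2,\ldots\in\mathcal{O}(\Omega)$ that vanish on $Y$ and have no common zero in $\Omega\setminus Y$. Let $\zeta_1,\ldots,\zeta_n$ be the coordinates of $\mathbb{C}^n$. For $m\ge1$ choose $\alpha_m>0$ so small that the functions $\alpha_mg_m,\ \alpha_m\zeta_1g_m,\ldots,\alpha_m\zeta_ng_m$ have modulus less than $2^{-m}$ on $L_m$, and add them to the functions of level $m$. Given $x\notin Y$, choose $m$ with $g_m(x)\ne0$. If these $n+1$ functions take equal values at $x$ and $x'$, then $g_m(x')=g_m(x)\neq0$ and $\zeta_\ell(x)g_m(x)=\zeta_\ell(x')g_m(x)$ for all $\ell$, so $x=x'$.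

List the functions level by level as $\Phi_1,\Phi_2,\ldots$. On $L_i$ every function of level $m>i$ has modulus less than $2^{-m}$, and each level is finite; this proves (a). At a given point the null sequence $|\Phi_\nu(x)|$ attains its supremum. Finally $0\le\gamma-\max_{\nu\le N}|\Phi_\nu|\le\sup_{\nu>N}|\Phi_\nu|$, so $\gamma$ is a locally uniform limit of continuous functions.
\end{proof}

Property (c) serves only to make $D$ $\boldsymbol{c}$-hyperbolic; when $G$ is bounded the coordinates already do this.

\subsection{The domain $D$}

Let $\mathcal{G}=\{H/(1+\eta):H\in\mathcal{H}\}\cup\{\Phi_\nu:\nu\ge1\}$ and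
\[
u=\sup_{F\in\mathcal{G}}|F|=\max\Big(\frac{s}{1+\eta},\gamma\Big),\qquad D_*=\{x\in\Omega:u(x)<1\}.
\]
By Lemmas~\ref{lem:family} and~\ref{lem:cut}, $u$ is continuous and the supremum is attained at every point. So $D_*$ is open. It contains $Y$, where $s\le1$ and $\gamma=0$, and it is contained in $U$ by Lemma~\ref{lem:cut}(b). Let $D$ be the connected component of $D_*$ that contains the connected set $Y$. Then $D$ is a domain, it is closed in $D_*$,
\[
Y\subset D\subset U\subset\Omega\subset G,
\]
$Y$ is closed in $D$, and every $F\in\mathcal{G}$ maps $D$ into $\mathbb{D}$. Assertion (1) follows at once: $f\in\mathcal{B}_Y$ is the restriction of some $H\in\mathcal{H}$, and $|H|<1+\eta$ on $D$.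

\emph{$D$ is pseudoconvex.} We show that $D$ is holomorphically convex. Let $E\subset D$ be compact and $\lambda=\max_Eu<1$. For $x\in\widehat E_D$ we have $|F(x)|\le\sup_E|F|$ for all $F\in\mathcal{O}(\Omega)$. Hence $x\in\widehat E_\Omega$, and $u(x)\le\lambda$ by the case $F\in\mathcal{G}$. The set $\widehat E_\Omega\cap\{u\le\lambda\}$ is a compact subset of $D_*$, so its intersection with the closed subset $D$ of $D_*$ is compact. It contains $\widehat E_D$ as a closed subset.

\subsection{From $D$ to $Y$}

By Lemma~\ref{lem:basic}(ii), $\boldsymbol{c}_D\le\boldsymbol{c}_Y$ on $Y$; in particular $Y$ is $\boldsymbol{c}$-hyperbolic if $D$ is. Suppose that $D$ is $\boldsymbol{c}$-finitely compact. For $a\in Y$ and $r>0$ the ball $B_{\boldsymbol{c}_Y}(a,r)$ is contained in $Y\cap E$, where $E$ is the compact closure of $B_{\boldsymbol{c}_D}(a,r)$ in $D$, and $Y\cap E$ is compact because $Y$ is closed in $D$. So $Y$ is $\boldsymbol{c}$-finitely compact, which proves (3). Suppose that $D$ is $\boldsymbol{c}$-complete. A $\boldsymbol{c}_Y$-Cauchy sequence is $\boldsymbol{c}_D$-Cauchy, so it converges in $D$, and the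 limit lies in the closed set $Y$. So $Y$ is $\boldsymbol{c}$-complete, which is one half of (2).

\subsection{From $Y$ to $D$}

Let $Y$ be $\boldsymbol{c}$-complete. We show that $D$ is $\boldsymbol{c}$-complete.

\emph{Hyperbolicity.} Let $x\ne x'$ be points of $D$. If both lie in $Y$, some $f\in\mathcal{O}(Y,\mathbb{D})$ separates them, since $Y$ is $\boldsymbol{c}$-hyperbolic; for $H\in\mathcal{H}$ with $H|_Y=f$, the function $H/(1+\eta)\in\mathcal{O}(D,\mathbb{D})$ separates them as well. If one of them is not in $Y$, some $\Phi_\nu\in\mathcal{O}(D,\mathbb{D})$ separates them by Lemma~\ref{lem:cut}(c).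

Now let $(x_k)$ be a $\boldsymbol{c}_D$-Cauchy sequence.

\emph{$(x_k)$ does not converge to a point $x^*\in\Omega\setminus D$.} Suppose that it does. As $D$ is closed in $D_*$, we have $x^*\notin D_*$, so $u(x^*)\ge1$. The supremum is attained: $|F(x^*)|\ge1$ for some $F\in\mathcal{G}$. But $F(x_k)\to F(x^*)$, and the limit lies in $\mathbb{D}$ by Lemma~\ref{lem:basic}(iii), a contradiction.

\emph{$(x_k)$ does not leave every compact subset of $\Omega$.} Suppose that for every $m$ we have $x_k\notin L_m$ for large $k$. Since $D\subset U$, there are $y_k\in Y$ with $x_k\in B_{y_k}\subset L_{\mu(y_k)+2}$. If $x_k\notin L_m$, then $\mu(y_k)+2>m$. Hence $\mu(y_k)\to\infty$, and since $y_k\notin L_{\mu(y_k)}$, the sequence $(y_k)$ also leaves every compact subset of $\Omega$. Let $f\in\mathcal{B}_Y$ and choose $H\in\mathcal{H}$ with $H|_Y=f$. Since $H/(1+\eta)\in\mathcal{B}_D$, \eqref{eq:ball} and Lemma~\ref{lem:basic}(i) give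
\begin{align*}
|f(y_k)-f(y_l)|&\le|H(y_k)-H(x_k)|+|H(x_k)-H(x_l)|+|H(x_l)-H(y_l)|\\
&\le2^{-\mu(y_k)}+2(1+\eta)\tanh\boldsymbol{c}_D(x_k,x_l)+2^{-\mu(y_l)} .
\end{align*}
The right side does not depend on $f$, so it bounds $\delta_Y(y_k,y_l)$, and it tends to $0$ as $k,l\to\infty$. By Lemma~\ref{lem:basic}(i), $(y_k)$ is $\boldsymbol{c}_Y$-Cauchy. It therefore converges to a point of $Y\subset\Omega$, which is impossible for a sequence that leaves every compact subset of $\Omega$.

\emph{Conclusion.} Every subsequence of $(x_k)$ is Cauchy, so both statements apply to it. By the second, it has infinitely many terms in some $L_m$, hence a further subsequence that converges in $\Omega$; by the first, the limit lies in $D$. Let $x,x'\in D$ be limits of two subsequences. In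
\[
\boldsymbol{c}_D(x,x')\le\boldsymbol{c}_D(x,x_k)+\boldsymbol{c}_D(x_k,x_l)+\boldsymbol{c}_D(x_l,x')
\]
let $k$ and $l$ tend to infinity along the two subsequences. Lemma~\ref{lem:basic}(iv) gives $\boldsymbol{c}_D(x,x')=0$, so $x=x'$ by hyperbolicity. Thus every subsequence of $(x_k)$ has a further subsequence that converges to one and the same point of $D$, and $(x_k)$ converges to it. This completes the proof of Theorem~\ref{thm:transfer}. \qed

\begin{remark}
The hypothesis that $Y$ is Stein enters only through the existence of $\Omega$. It cannot be dropped: a pseudoconvex domain $D$ is holomorphically convex by the solution of the Levi problem, and if $Y$ is closed in $D$, then $\widehat E_Y$ is a closed subset of the compact set $\widehat E_D\cap Y$ for every compact $E\subset Y$.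
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $n\ge2$ and $r>0$, and take $G$, $X$, $o$, $o_j$ from Proposition~\ref{prop:curve}. Put
\[
G'=G\times\mathbb{D}^{n-2}\subset\mathbb{C}^n,\qquad Y=X\times\{0\}\subset G',
\]
so that $G'=G$ and $Y=X$ for $n=2$. The set $G'$ is open and bounded, and $Y$ is a connected closed analytic subset of $G'$. The bijection $x\mapsto(x,0)$ is a homeomorphism $X\to Y$ that identifies $\mathcal{O}(Y)$ with $\mathcal{O}(X)$: a local extension $F(x,\tau)$ of a function on $Y$ gives the local extension $F(x,0)$ on the side of $X$, and a local extension $F(x)$ on the side of $X$ may be read as a function of $(x,\tau)$. Hence $Y$ is Stein and $\boldsymbol{c}$-complete, and $\boldsymbol{c}_Y((o,0),(o_j,0))<r$ for all $j$.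

Theorem~\ref{thm:transfer} with $\eta=1$ gives a pseudoconvex domain $D$ with $Y\subset D\subset G'$. It is bounded, and it is $\boldsymbol{c}$-complete by assertion (2). By Lemma~\ref{lem:basic}(ii), the ball $B_{\boldsymbol{c}_D}((o,0),r)$ contains all points $(o_j,0)$. These converge in $\mathbb{C}^n$ to a point outside $G'$, so they have no accumulation point in $D$. The ball is therefore not relatively compact in $D$. \qed

\begin{remark}
The points $(o_j,0)$ form the infinite discrete space of the introduction. By assertion (1) of Theorem~\ref{thm:transfer}, the function $h_j$ from the proof of Lemma~\ref{lem:complete} extends to $H_j\in\mathcal{O}(D)$ with $|H_j|<2$, and $h_j(o_j)=t$, $h_j(o_i)=0$ for $i\ne j$. Lemma~\ref{lem:basic}(i) applied to $H_j/2$ gives $\tanh\boldsymbol{c}_D((o_i,0),(o_j,0))\ge t/4$ for $i\neq j$, although these points form a Cauchy sequence for the Euclidean distance.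
\end{remark}

\begin{thebibliography}{9}

\bibitem{GR} Gunning and Rossi, \emph{Analytic Functions of Several Complex Variables}.

\bibitem{JP} Marek Jarnicki and Peter Pflug, \texttt{http://ndl.ethernet.edu.et/bitstream/\allowbreak 123456789/\allowbreak 24360/\allowbreak 1/\allowbreak Marek\%20Jarnicki.pdf}.

\bibitem{Mic} E. Michael, \emph{Continuous selections I}, Ann. of Math. 63 (1956).

\bibitem{Sel} Selby, 1974.

\bibitem{Sib} Sibony, 1975.

\bibitem{Siu} Y.-T. Siu, \emph{Every Stein subvariety admits a Stein neighborhood}, Invent. Math. 38 (1976).

\end{thebibliography}
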